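\title{A quadratic separation between quantum and randomized one-way communication for total functions}

\begin{abstract}
We construct total Boolean functions $f_n$ whose quantum one-way communication complexity is $\Theta(n)$ and whose randomized one-way communication complexity is $\Theta(n^2)$. Hence the two measures are not equivalent up to a constant factor on total functions. Alice holds the description of a $2n$-qubit state with quadratic phases, Bob holds a signed Pauli operator, and $f_n$ records whether the operator fixes the state. The classical lower bound holds even with shared randomness and exponentially small advantage. It is proved by a moment computation over $\mathbb{F}_2$, which reduces to a lower bound on the cut rank of matrices $A$ for which $A+A^\top$ is close to the identity.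
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $X,Y$ be finite sets and let $f$ be a Boolean function that is defined on all of $X\times Y$ (a \emph{total} function) or on a subset of it (a \emph{partial} function). Alice receives $x\in X$ and Bob receives $y\in Y$. Alice sends one message to Bob, and Bob must output $f(x,y)$, correctly with probability at least $2/3$ on every input in the domain of $f$. The players share neither randomness nor entanglement.

In a \emph{randomized} protocol of cost $m$ the message is a string in $\{0,1\}^m$, and both players may use private coins; $R^1(f)$ is the least cost of such a protocol. In a \emph{quantum} protocol of cost $m$ the message is a density matrix $\rho_x$ on $(\mathbb{C}^2)^{\otimes m}$, and Bob outputs $1$ with probability $\operatorname{tr}(M_y\rho_x)$ for an operator $0\le M_y\le I$ of his choice; $Q^1(f)$ is the least cost of such a protocol. A randomized protocol is a quantum protocol in which all $\rho_x$ and $M_y$ are diagonal, so $Q^1(f)\le R^1(f)$. Neither measure increases when $f$ is restricted to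 a subset $X'\times Y'$. We answer the following question, posed in \cite{statement}.

\medskip
\noindent\emph{Is there an absolute constant $C$ such that $R^1(f)\le C\cdot Q^1(f)$ for every total Boolean function $f$?}
\medskip

\noindent The answer is negative exactly when $R^1(f)/Q^1(f)$ is unbounded over total functions, that is, when some sequence $(f_n)$ of total functions has $Q^1(f_n)/R^1(f_n)\to0$.

For partial functions, Gavinsky et al.\ obtained an exponential separation between $R^1$ and $Q^1$. For total functions it has been conjectured that the two measures are asymptotically equivalent, and this has been proved in special cases, for instance when Alice holds $(s,t)\in\mathbb{F}_p^2$, Bob holds $(a,b)\in\mathbb{F}_p^2$, and they decide whether $t\equiv as+b \pmod p$.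

Totality is a strong restriction on a quantum protocol. Any states $\rho_x$ and measurements $M_y$ define a partial function: discard the pairs $(x,y)$ with $\operatorname{tr}(M_y\rho_x)\in(1/3,2/3)$. They define a total function only if no pair has to be discarded. Two basic examples suggest that qubits do not help under this restriction. In the \emph{index function} Alice holds $z\in\{0,1\}^n$, Bob holds $i\in[n]=\{1,\dots,n\}$, and the value is $z_i$. Sending $z$ costs $n$ bits, and qubits save at most a constant factor by Nayak's bound on random access codes, in which $H(p)=-p\log_2p-(1-p)\log_2(1-p)$.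

\begin{theorem}[Nayak \cite{nayak}]\label{thm:nayak}
Every quantum one-way protocol for the index function on $n$ bits that errs with probability at most $1/3$ on every input sends at least $(1-H(1/3))\,n$ qubits.
\end{theorem}

In the second example Alice holds a matrix $U\in\mathbb{F}_2^{n\times n}$, Bob holds $\alpha,\beta\in\mathbb{F}_2^n$, and they decide whether $\beta=U\alpha$. Alice's input has $n^2$ bits, but a \emph{fingerprint} of $2n$ bits almost suffices: she sends a uniform $u\in\mathbb{F}_2^n$ and $U^\top u$, and Bob tests whether $u^\top\beta=(U^\top u)^\top\alpha$. The test always passes if $\beta=U\alpha$ and passes with probability $1/2$ otherwise, so two fingerprints give $R^1\le4n$. Taking $z$ as the first row of $U$, all other rows zero, $\alpha=e_i$ and $\beta=e_1$ embeds the index function, so $Q^1=\Omega(n)$. One may guess from such examples that whatever structure lets Alice compress her input into few qubits also lets her fingerprint it. Our functions show that this guess is wrong.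

\subsection{The function and the result}

All linear algebra is over $\mathbb{F}_2$, and $\langle a,b\rangle=a^\top b$. A \emph{quadratic form} on $\mathbb{F}_2^n$ is a function $\kappa(c)=\sum_{i\le j}\kappa_{ij}c_ic_j$ with $\kappa_{ij}\in\mathbb{F}_2$; since $c_i^2=c_i$, the diagonal terms form a linear function of $c$. Let $K$ be the symmetric matrix with zero diagonal and $K_{ij}=\kappa_{ij}$ for $i<j$. Expanding the products gives
\begin{equation}\label{eq:polar}
\kappa(c+c')=\kappa(c)+\kappa(c')+c^\top Kc',\qquad c^\top Kc=0 .
\end{equation}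
Alice's input is a pair $x=(U,\kappa)$ with $U\in\mathbb{F}_2^{n\times n}$ and $\kappa$ a quadratic form on $\mathbb{F}_2^n$. Bob's input is $y=(c,\alpha,\beta,\gamma,\sigma)\in(\mathbb{F}_2^n)^4\times\mathbb{F}_2$. Define the total function $f_n$ by
\begin{equation}\label{eq:f}
f_n(x,y)=1\iff \gamma=U^\top c,\quad \beta=U\alpha+Kc,\quad \sigma=\kappa(c).
\end{equation}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] $(1-H(1/3))\,n\le Q^1(f_n)\le4n$. The upper bound is achieved with one-sided error: $1$-inputs are accepted with certainty.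
\item[(b)] If $8\mid n$ and $0<\varepsilon\le1$, then every classical one-way protocol for $f_n$, even with unlimited shared randomness, that is correct with probability at least $\frac{1+\varepsilon}{2}$ on every input sends at least $\frac{n^2}{160}-\frac n4\log_2\frac1\varepsilon$ bits. In particular $R^1(f_n)\ge\frac{n^2}{160}-\frac{\log_23}{4}\,n$.
\item[(c)] $Q^1(f_n)=\Theta(n)$ and $R^1(f_n)=\Theta(n^2)=\Theta(Q^1(f_n)^2)$. Hence $Q^1(f_n)/R^1(f_n)\to0$, and no constant $C$ as in the question exists.
\item[(d)] For all integers $1\le t\le n$ there is a total function with $Q^1=\Theta(n)$ and $R^1=\Theta(nt)$, with absolute implied constants.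
\end{enumerate}
\end{theorem}

Part (b) is robust: for $\varepsilon=2^{-n/80}$ it still gives $n^2/160-n^2/320=n^2/320$ bits. We have not tried to optimize the constants.

The separation comes from the interplay of the conditions in \eqref{eq:f}. The first two are linear in $y$ and can be fingerprinted: Alice sends uniform $u,v$ together with $U^\top u$ and $Ku+Uv$, and Bob tests whether $\langle u,\beta\rangle+\langle v,\gamma\rangle=\langle U^\top u,\alpha\rangle+\langle Ku+Uv,c\rangle$. The third condition alone is hard in both models: if $\kappa_{ii}=0$ for all $i$, then $\kappa(e_i+e_j)=\kappa_{ij}$, so it contains the index function on $\binom n2$ bits. In $f_n$, however, Bob needs $\kappa(c)$ only when he holds the correct $\beta$ and $\gamma$. This side information lets him read $\kappa(c)$ from a state on $2n$ qubits (Section~\ref{sec:quantum}). It is of no comparable use classically: a message fixes a guess for $\kappa(c)$ as a function of $(c,\alpha,\beta,\gamma)$, and any one such guess has noticeable advantage for only a $2^{-\Omega(n^2)}$ fraction of the inputs $x$ (Sections~\ref{sec:reduction}--\ref{sec:general}).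 Parts (c) and (d) are derived in Section~\ref{sec:rates}.

We use two standard facts. First, $\mathbb{E}_{w\in\mathbb{F}_2^N}(-1)^{\langle w,a\rangle}$ equals $1$ for $a=0$ and $0$ otherwise (\emph{orthogonality of characters}). Second, every $\varphi:\mathbb{F}_2^N\to[-1,1]$ has the Fourier expansion $\varphi(y)=\sum_a\widehat\varphi(a)(-1)^{\langle a,y\rangle}$ with $\widehat\varphi(a)=\mathbb{E}_y\,\varphi(y)(-1)^{\langle a,y\rangle}\in[-1,1]$.

\section{Pauli operators and the quantum bounds}\label{sec:quantum}

View a vector in $(\mathbb{C}^2)^{\otimes N}$ as a function $\varphi:\mathbb{F}_2^N\to\mathbb{C}$. For $a,b\in\mathbb{F}_2^N$ the Pauli operators $X^a$ and $Z^b$ are the unitaries $(X^a\varphi)(w)=\varphi(w+a)$ and $(Z^b\varphi)(w)=(-1)^{\langle w,b\rangle}\varphi(w)$. They satisfy $X^aZ^b=(-1)^{\langle a,b\rangle}Z^bX^a$, and therefore $(Z^bX^a)^2=(-1)^{\langle a,b\rangle}I$. Take $N=2n$ and write $w=(u,v)$. To the inputs $x$ and $y$ we attach the unit vector and the unitary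
\[
\psi_x(u,v)=2^{-n}(-1)^{q(u,v)},\quad q(u,v)=u^\top Uv+\kappa(u),\qquad P_y=(-1)^{\sigma+\langle\gamma,\alpha\rangle}Z^{(\beta,\gamma)}X^{(c,\alpha)} .
\]
As $y$ varies, $P_y$ runs through all operators $\pm Z^bX^a$ on $2n$ qubits. These states and operators have the rigidity that totality requires: the expectation of $P_y$ in $\psi_x$ takes only the values $1$, $-1$ and $0$.

\begin{lemma}\label{lem:pauli}
Put $\beta_0=U\alpha+Kc$ and $\gamma_0=U^\top c$. If $(\beta,\gamma)=(\beta_0,\gamma_0)$, then $P_y\psi_x=(-1)^{\sigma+\kappa(c)}\psi_x$. Otherwise $\langle\psi_x|P_y|\psi_x\rangle=0$. In particular $f_n(x,y)=1$ if and only if $P_y\psi_x=\psi_x$.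
\end{lemma}

\begin{proof}
By \eqref{eq:polar},
\begin{align*}
q(u+c,v+\alpha)+q(u,v)&=u^\top U\alpha+c^\top Uv+c^\top U\alpha+\kappa(c)+u^\top Kc\\
&=\langle u,\beta_0\rangle+\langle v,\gamma_0\rangle+\langle\gamma_0,\alpha\rangle+\kappa(c).
\end{align*}
Hence $(P_y\psi_x)(u,v)=(-1)^{\sigma+\kappa(c)+\langle\gamma+\gamma_0,\alpha\rangle}\,(-1)^{\langle u,\beta+\beta_0\rangle+\langle v,\gamma+\gamma_0\rangle}\,\psi_x(u,v)$. This gives the first claim. Since $|\psi_x(u,v)|^2=2^{-2n}$, it also gives $\langle\psi_x|P_y|\psi_x\rangle=\pm\mathbb{E}_{u,v}(-1)^{\langle u,\beta+\beta_0\rangle+\langle v,\gamma+\gamma_0\rangle}$, which vanishes for $(\beta,\gamma)\ne(\beta_0,\gamma_0)$.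
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Alice sends two copies of $\psi_x$, which is $4n$ qubits. We have $P_y^2=(-1)^{\langle c,\beta\rangle+\langle\alpha,\gamma\rangle}I$, and Bob knows this sign. If $P_y^2=-I$, then $P_y$ fixes no nonzero vector, so $f_n(x,y)=0$ by Lemma~\ref{lem:pauli}, and Bob outputs $0$. If $P_y^2=I$, then $P_y$ is Hermitian and $\Pi=(I+P_y)/2$ is an orthogonal projector. Bob takes $M_y=\Pi\otimes\Pi$; that is, he measures $P_y$ on both copies and accepts if both outcomes are $+1$. The acceptance probability is $p^2$ with $p=(1+\langle\psi_x|P_y|\psi_x\rangle)/2$. By Lemma~\ref{lem:pauli}, $p=1$ if $f_n(x,y)=1$ and $p\in\{0,\frac12\}$ if $f_n(x,y)=0$. So $1$-inputs are accepted with certainty and $0$-inputs with probability at most $\frac14$. The second copy serves only to bring the error from $\frac12$ below $\frac13$.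

For the lower bound restrict to $U=0$, $K=0$ and $y=(e_i,0,0,0,1)$. The two linear conditions in \eqref{eq:f} hold, so $f_n(x,y)=\kappa_{ii}$. This is the index function on $n$ bits, and Theorem~\ref{thm:nayak} applies.
\end{proof}

\section{From protocols to moments}\label{sec:reduction}

Since the linear conditions are cheap to test, a hard input distribution must satisfy them and leave only the bit $\kappa(c)$ in doubt. On such inputs, Bob's behavior after a fixed message is a guess for the sign $(-1)^{\kappa(c)}$ made from $(c,\alpha,\beta,\gamma)$. So call any function $g:(\mathbb{F}_2^n)^4\to[-1,1]$ a \emph{guess}, and define its \emph{advantage} on $x=(U,\kappa)$ by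
\[
F_g(x)=\mathbb{E}_{c,\alpha}\Big[(-1)^{\kappa(c)}\,g\big(c,\alpha,U\alpha+Kc,U^\top c\big)\Big],\qquad c,\alpha\in\mathbb{F}_2^n\ \text{uniform}.
\]
A protocol with $m$-bit messages supplies $2^m$ guesses, and a typical $x$ must be served well by one of them. A bound on a high even moment of $F_g$ says that each guess serves few $x$, and so forces $m$ to be large.

\begin{proposition}\label{prop:moment}
Let $1\le\ell\le n/4$ be an integer. For every guess $g$ and uniform $x=(U,\kappa)$,
\[
\big|\mathbb{E}_x\,F_g(x)^\ell\big|\le\min\big\{2^{-n},\ 2^{-\ell(n-4\ell)/8}\big\}.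
\]
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b) from Proposition~\ref{prop:moment}]
Write $n=8N$ and let $\ell\in\{N,N+1\}$ be even; then $2\le\ell\le2N=n/4$. We claim that $\mathbb{E}_xF_g(x)^\ell\le2^{-n^2/160}$ for every $g$. Here $n^2/160=2N^2/5$ and
\[
\frac{\ell(n-4\ell)}8=\frac{\ell(2N-\ell)}2=\frac{N^2-(\ell-N)^2}2 .
\]
For even $N$ this equals $N^2/2$, and for odd $N\ge3$ it equals $(N^2-1)/2\ge2N^2/5$. For $N=1$ use the bound $2^{-n}=2^{-8}$.

Let $x,c,\alpha,\sigma$ be uniform and independent, and set $\gamma=U^\top c$, $\beta=U\alpha+Kc$. Then $f_n(x,y)=1+\sigma+\kappa(c)$. A protocol that succeeds with probability at least $\frac{1+\varepsilon}2$ on every input does so on this distribution, and by averaging we can fix all its coins, shared and private, without lowering the success probability on the distribution. Let $\pi(x)\in\{0,1\}^m$ be the message and $o_w(y)\in\mathbb{F}_2$ Bob's output on message $w$, and put $g_w(c,\alpha,\beta,\gamma)=\mathbb{E}_\sigma(-1)^{1+\sigma+o_w(y)}$. Bob is correct exactly when $(-1)^{\kappa(c)}(-1)^{1+\sigma+o_{\pi(x)}(y)}=1$,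 so the success probability is $\frac12\big(1+\mathbb{E}_xF_{g_{\pi(x)}}(x)\big)$, and $\mathbb{E}_xF_{g_{\pi(x)}}(x)\ge\varepsilon$. By Jensen's inequality, and because $F^\ell=|F|^\ell$ for even $\ell$,
\[
\varepsilon^\ell\le\Big(\mathbb{E}_x\max_w|F_{g_w}(x)|\Big)^\ell\le\mathbb{E}_x\max_wF_{g_w}(x)^\ell\le\sum_w\mathbb{E}_xF_{g_w}(x)^\ell\le2^{m-n^2/160}.
\]
Thus $m\ge\frac{n^2}{160}-\ell\log_2\frac1\varepsilon\ge\frac{n^2}{160}-\frac n4\log_2\frac1\varepsilon$. The bound on $R^1(f_n)$ is the case $\varepsilon=\frac13$.
\end{proof}

\section{Expanding the moment: the case of three queries}\label{sec:three}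

Fix a guess $g$. Writing $F_g(x)^\ell$ as an expectation over $\ell$ independent pairs $(c_j,\alpha_j)$ and exchanging the order of averaging gives $\mathbb{E}_xF_g(x)^\ell=\mathbb{E}_{\vec c}\,T(\vec c)$, where $\vec c=(c_1,\dots,c_\ell)$ is uniform and
\[
T(\vec c)=\mathbb{E}_{\alpha_1,\dots,\alpha_\ell,U,\kappa}\Big[(-1)^{\sum_j\kappa(c_j)}\prod_{j=1}^\ell g(c_j,\alpha_j,\beta_j,\gamma_j)\Big],\quad \beta_j=U\alpha_j+Kc_j,\ \ \gamma_j=U^\top c_j .
\]
We call $(c_j,\alpha_j,\beta_j,\gamma_j)$ the $j$-th \emph{query}. Note that $|T(\vec c)|\le1$ and that $T$ is symmetric in $c_1,\dots,c_\ell$.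

\begin{lemma}\label{lem:closed}
$T(\vec c)=0$ unless $\sum_jc_j=0$. Consequently $|\mathbb{E}_xF_g(x)^\ell|\le2^{-n}$ for all $\ell\ge1$.
\end{lemma}

\begin{proof}
The vector $\delta=(\kappa_{11},\dots,\kappa_{nn})$ is uniform and independent of $(U,K)$. The queries do not depend on $\delta$, and $\delta$ enters the sign as the factor $(-1)^{\langle\delta,\sum_jc_j\rangle}$. Average over $\delta$. The event $\sum_jc_j=0$ has probability $2^{-n}$.
\end{proof}

Call $\vec c$ \emph{closed} if $\sum_jc_j=0$. In the reduction, Lemma~\ref{lem:closed} yields only $m\ge n-\ell\log_2\frac1\varepsilon$. A quadratic bound needs a moment of size $2^{-\Omega(n\ell)}$ with $\ell$ of order $n$, so $T$ must be very small on most closed tuples. It is not small on all of them: for $g\equiv1$ we have $T(\vec c)\in\{0,1\}$, and $T(\vec c)=1$ when $c_1=c_2$, $c_3=c_4,\dots$. Such tuples satisfy $\ell/2$ independent linear relations and have probability $2^{-n\ell/2}$; this also shows that for even $\ell$ no exponent beyond $n\ell/2$ is possible in Proposition~\ref{prop:moment}. The plan is therefore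 to sort closed tuples by the number $d$ of independent relations: tuples with many relations are rare, and tuples with few relations exhibit cancellation. The cancellation comes from the following standard estimate. The rank of a bilinear form $b$ on $E\times E'$ is the rank of its matrix, which equals the codimension in $E$ of the left kernel $\{\xi:b(\xi,\cdot)=0\}$.

\begin{lemma}\label{lem:bilinear}
Let $b$ be a bilinear form of rank $R$ on $E\times E'$, where $E,E'$ are finite-dimensional $\mathbb{F}_2$-spaces, and let $\Phi:E\to[-1,1]$ and $\Phi':E'\to[-1,1]$. Then $\big|\mathbb{E}_{\xi\in E,\,\zeta\in E'}\Phi(\xi)\Phi'(\zeta)(-1)^{b(\xi,\zeta)}\big|\le2^{-R/2}$.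
\end{lemma}

\begin{proof}
By the Cauchy--Schwarz inequality in $\zeta$, the square of the left side is at most
\[
\mathbb{E}_\zeta\Big(\mathbb{E}_\xi\Phi(\xi)(-1)^{b(\xi,\zeta)}\Big)^2=\mathbb{E}_{\xi_1,\xi_2}\Phi(\xi_1)\Phi(\xi_2)\,\mathbb{E}_\zeta(-1)^{b(\xi_1+\xi_2,\zeta)} .
\]
The inner average is the indicator that $\xi_1+\xi_2$ lies in the left kernel, an event of probability $2^{-R}$.
\end{proof}

To see a bilinear form in $T(\vec c)$ we use coordinates adapted to $\vec c$.

\begin{lemma}\label{lem:coords}
Let $b_1,\dots,b_n$ be a basis of $\mathbb{F}_2^n$ and let $x$ be uniform. Then the vectors $U^\top b_i$ and the bits $b_i^\top Kb_k$ $(i<k)$ are uniform and jointly independent.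
\end{lemma}

\begin{proof}
Let $B$ be the invertible matrix with columns $b_i$. The map $U\mapsto U^\top B$ is a bijection of $\mathbb{F}_2^{n\times n}$. The map $K\mapsto B^\top KB$ is injective and, by \eqref{eq:polar}, preserves the set of symmetric matrices with zero diagonal, so it is a bijection of that set. Finally, $U$ and $K$ are independent and uniform.
\end{proof}

For $\ell=2$ a closed tuple has $c_1=c_2$, and there is no cancellation. The next case shows the whole mechanism.

\begin{example}\label{ex:three}
Let $c_1,c_2$ be linearly independent and $c_3=c_1+c_2$. We show that $|T(c_1,c_2,c_3)|\le4\cdot2^{-n/2}$ for every $g$. Read indices modulo $3$ and put $\omega=c_1^\top Kc_2$. By \eqref{eq:polar}, $\kappa(c_1)+\kappa(c_2)+\kappa(c_3)=\omega$ and $c_{j+1}^\top Kc_j=\omega$ for each $j$. Thus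
\[
y_j:=\langle c_{j+1},\beta_j\rangle=\langle\gamma_{j+1},\alpha_j\rangle+\omega,\qquad \langle c_j,\beta_j\rangle=\langle\gamma_j,\alpha_j\rangle .
\]
The sign $(-1)^\omega$ is determined by any two queries together, since $\omega=y_j+\langle\gamma_{j+1},\alpha_j\rangle$. But $g$ sees one query at a time, and the inner product $\langle\gamma_{j+1},\alpha_j\rangle$ couples two of them.

Complete $c_1,c_2$ to a basis by $c_3',\dots,c_n'$ and freeze the vectors $U^\top c_k'$ and the bits $c_k'^\top Kc_1$, $c_k'^\top Kc_2$. Then $\langle c_k',\beta_j\rangle=\langle U^\top c_k',\alpha_j\rangle+c_k'^\top Kc_j$ is a function of $\alpha_j$. As $c_j,c_{j+1},c_3',\dots,c_n'$ is a basis, $\beta_j$ is a function of $(\alpha_j,\gamma_j,y_j)$, and the $j$-th factor of $T$ takes the form $g_j(\alpha_j,\gamma_j,y_j)$. By Lemma~\ref{lem:coords}, the remaining variables $\alpha_1,\alpha_2,\alpha_3,\gamma_1,\gamma_2,\omega$ are uniform and independent, and $\gamma_3=\gamma_1+\gamma_2$. Expand each $g_j$ in the bit $y_j$ as $\sum_{a_j\in\mathbb{F}_2}\widehat g_j(\alpha_j,\gamma_j;a_j)(-1)^{a_jy_j}$.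 The conditional expectation becomes
\[
\sum_{a_1,a_2,a_3}\mathbb{E}_\omega(-1)^{(1+a_1+a_2+a_3)\omega}\ \ \mathbb{E}\Big[(-1)^{\sum_ja_j\langle\gamma_{j+1},\alpha_j\rangle}\prod_j\widehat g_j(\alpha_j,\gamma_j;a_j)\Big].
\]
The average over $\omega$ keeps the four terms with $a_1+a_2+a_3=1$, and in each of them some $a_j$ equals $1$. By cyclic symmetry let $a_1=1$, and freeze $\gamma_1,\alpha_2,\alpha_3$. Then $\widehat g_1$ depends on $\alpha_1$ only; $\widehat g_2$, $\widehat g_3$ and $\langle\gamma_3,\alpha_2\rangle$ depend on $\gamma_2$ only; $\langle\gamma_1,\alpha_3\rangle$ is constant. What remains is the form $\langle\gamma_2,\alpha_1\rangle$ of rank $n$, and Lemma~\ref{lem:bilinear} bounds the term by $2^{-n/2}$.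
\end{example}

For $\ell$ queries the coefficients $a$ form a matrix $A$, the average over $K$ prescribes $A+A^\top$, and about $2^{\ell^2/2}$ terms survive. One inner product no longer suffices: we need about $\ell$ independent inner products in every surviving term. They must run between two disjoint groups of queries, because a factor $\widehat g_j$ couples $\alpha_j$ with $\gamma_j$ and so at most one of the two may stay free. This leads to the rank of $A$ across a cut.

\section{Cuts of large rank}\label{sec:cut}

For $R,C\subseteq[r]$ let $A_{R,C}$ be the submatrix of $A$ with rows in $R$ and columns in $C$.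

\begin{lemma}\label{lem:cut}
Let $A,M\in\mathbb{F}_2^{r\times r}$ satisfy $A+A^\top=I+M$ and $\operatorname{rank}M\le D$. Then there is a partition $[r]=S\sqcup S'$ with $\operatorname{rank}A_{S,S'}\ge(r-D)/4$.
\end{lemma}

The identity matrix is the essential hypothesis: if only $A+A^\top=0$ were known, $A$ could vanish. The model case is $M=J$, the all-ones matrix, where exactly one of $A_{ik},A_{ki}$ equals $1$ for each $i\ne k$, so that $A$ describes a tournament. The partition has to be chosen according to $A$. For the transitive tournament ($A_{ik}=1$ if and only if $i<k$) with $r$ even, the cut $S=\{1,\dots,r/2\}$ gives an all-ones block of rank $1$, while taking $S$ to be the odd and $S'$ the even indices gives a triangular block with ones on the diagonal, of rank $r/2$. The proof takes a largest invertible block with disjoint index sets and shows that on the remaining indices $A$ has low rank off the diagonal, which is incompatible with $A+A^\top$ having high rank.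

\begin{proof}
Let $\rho$ be the largest size $|R|=|C|$ of disjoint sets $R,C\subseteq[r]$ with $A_{R,C}$ invertible, where $\rho=0$ is allowed, and fix such $R,C$. The partition $S=R$, $S'=[r]\setminus R\supseteq C$ has $\operatorname{rank}A_{S,S'}\ge\rho$. Let $W=[r]\setminus(R\cup C)$, so $|W|=r-2\rho$, and let $B=A_{W,C}\,A_{R,C}^{-1}\,A_{R,W}$, a $W\times W$ matrix of rank at most $\rho$ (with $B=0$ if $\rho=0$). For distinct $i,k\in W$ the sets $R\cup\{i\}$ and $C\cup\{k\}$ are disjoint, so $A_{R\cup\{i\},C\cup\{k\}}$ is singular by maximality. The Schur complement formula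
\[
\det\begin{pmatrix}P&q\\ p^\top&a\end{pmatrix}=\det P\cdot(a-p^\top P^{-1}q)\qquad(P\ \text{invertible})
\]
with $P=A_{R,C}$ gives $A_{ik}=B_{ik}$. Nothing is known about the diagonal of $B$, but symmetrizing removes it: $(A+A^\top)_{W,W}$ and $B+B^\top$ agree off the diagonal, and both have zero diagonal over $\mathbb{F}_2$. Hence $(I+M)_{W,W}=B+B^\top$ has rank at most $2\rho$. By subadditivity of rank, it also has rank at least $|W|-D$. So $2\rho\ge r-2\rho-D$.
\end{proof}

\section{Closed tuples with $d$ relations}\label{sec:general}

\begin{lemma}\label{lem:T}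
Let $\vec c=(c_1,\dots,c_\ell)$ be closed and span a space of dimension $r=\ell-d$. Then
\[
|T(\vec c)|\le2^{\ell^2/2-n(\ell-3d)/8}.
\]
\end{lemma}

\begin{proof}
If $r=0$ the bound exceeds $1$, so let $r\ge1$.

\emph{Coordinates.} Reorder so that $c_1,\dots,c_r$ are independent, and write $c_j=\sum_{i\le r}v_{ji}c_i$ with $v_j=(v_{j1},\dots,v_{jr})\in\mathbb{F}_2^r$. Then $v_j=e_j$ for $j\le r$, and closedness says
\begin{equation}\label{eq:ones}
\sum_{j\le\ell}v_j=0,\qquad\text{that is,}\qquad\sum_{j>r}v_{ji}=1\quad\text{for every } i\le r .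
\end{equation}
Put $\omega_{ik}=c_i^\top Kc_k$ for $i,k\le r$, so $\omega_{ik}=\omega_{ki}$ and $\omega_{ii}=0$. Iterating \eqref{eq:polar} gives $\kappa(c_j)=\sum_iv_{ji}\kappa(c_i)+\sum_{i<k}v_{ji}v_{jk}\omega_{ik}$. In the sum over $j$ the terms $\kappa(c_i)$ cancel by \eqref{eq:ones}, and the indices $j\le r$ contribute no pairs. Hence
\begin{equation}\label{eq:sign}
\sum_{j\le\ell}\kappa(c_j)=\sum_{i<k}\mu_{ik}\,\omega_{ik},\qquad\mu_{ik}=\sum_{j>r}v_{ji}v_{jk}.
\end{equation}
Complete $c_1,\dots,c_r$ to a basis by $c'_{r+1},\dots,c'_n$. The vector $\beta_j$ is determined by its inner products with this basis: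
\begin{equation}\label{eq:y}
y_{jk}:=\langle c_k,\beta_j\rangle=\langle\gamma_k,\alpha_j\rangle+\sum_{i\le r}v_{ji}\,\omega_{ik}\quad(k\le r),
\end{equation}
and $\langle c'_k,\beta_j\rangle=\langle U^\top c'_k,\alpha_j\rangle+\sum_iv_{ji}\,c_k'^\top Kc_i$ for $k>r$. Freeze the vectors $U^\top c'_k$, the bits $c_k'^\top Kc_i$, and the vectors $\alpha_j$ with $j>r$. It suffices to bound the conditional expectation $T'$ for each choice of the frozen data. By Lemma~\ref{lem:coords}, the remaining variables $\alpha_i,\gamma_i$ $(i\le r)$ and $\omega_{ik}$ $(i<k\le r)$ are uniform and independent, and $\gamma_j=\sum_iv_{ji}\gamma_i$ for $j>r$.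

\emph{Separating $\omega$ from the guesses.} Each $\langle c'_k,\beta_j\rangle$ is now a function of $\alpha_j$, and for $j\le r$ the bit $y_{jj}=\langle\gamma_j,\alpha_j\rangle$ is a function of $(\alpha_j,\gamma_j)$. So the $j$-th factor of $T$ is a $[-1,1]$-valued function of $\alpha_j$, $\gamma_j$ and the bits $y_{jk}$, where $k$ ranges over $[r]\setminus\{j\}$ if $j\le r$ and over $[r]$ if $j>r$. These bits are the only place where the factor depends on $\omega$. Expanding in them, the $j$-th factor equals
\[
\sum_{a_j}\widehat g_j(\alpha_j,\gamma_j;a_j)\,(-1)^{\sum_ka_{jk}y_{jk}},\qquad|\widehat g_j|\le1,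
\]
where $a_j$ ranges over $\mathbb{F}_2^r$, subject to $a_{jj}=0$ if $j\le r$. Multiply out and consider the term of $a=(a_1,\dots,a_\ell)$. By \eqref{eq:sign} and \eqref{eq:y}, the coefficient of $\omega_{ik}$ $(i<k)$ in its exponent is $\mu_{ik}+\sum_{j\le\ell}(v_{ji}a_{jk}+a_{ji}v_{jk})$, and the indices $j\le r$ contribute $a_{ik}+a_{ki}$ to this sum. The average over $\omega$ is $1$ if $a$ is \emph{admissible}, meaning that
\begin{equation}\label{eq:adm}
a_{ik}+a_{ki}=\sum_{j>r}\big(v_{ji}v_{jk}+v_{ji}a_{jk}+a_{ji}v_{jk}\big)\quad\text{for all } i<k\le r,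
\end{equation}
and it is $0$ otherwise. Therefore $T'=\sum_{a\ \mathrm{admissible}}E_a$ with
\begin{equation}\label{eq:Ea}
E_a=\mathbb{E}\Big[(-1)^{\sum_{i,k\le r}a_{ik}\langle\gamma_k,\alpha_i\rangle}\ (-1)^{\sum_{j>r}\sum_{k\le r}a_{jk}\langle\gamma_k,\alpha_j\rangle}\prod_{j\le\ell}\widehat g_j(\alpha_j,\gamma_j;a_j)\Big],
\end{equation}
the expectation being over $\alpha_1,\dots,\alpha_r,\gamma_1,\dots,\gamma_r$. An admissible $a$ is specified by the vectors $a_j$ with $j>r$ and the bits $a_{ik}$ with $i<k\le r$, since \eqref{eq:adm} then determines $a_{ki}$. So there are $2^{\binom r2+dr}\le2^{(r+d)^2/2}=2^{\ell^2/2}$ admissible $a$, and it remains to prove $|E_a|\le2^{-n(\ell-3d)/8}$ for each of them.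

\emph{The coefficient matrix.} Let $A=(a_{ik})_{i,k\le r}$ and $M=\sum_{j>r}(v_jv_j^\top+v_ja_j^\top+a_jv_j^\top)$. Condition \eqref{eq:adm} says that $A+A^\top$ and $M$ agree off the diagonal. The $i$-th diagonal entry of $M$ is $\sum_{j>r}(v_{ji}+2v_{ji}a_{ji})=1$ by \eqref{eq:ones}, while $A+A^\top$ has zero diagonal. Hence $A+A^\top=I+M$. The columns of $M$ lie in the span of the $2d$ vectors $v_j,a_j$ $(j>r)$, so $\operatorname{rank}M\le2d$. Lemma~\ref{lem:cut} gives a partition $[r]=S\sqcup S'$ with
\[
\rho:=\operatorname{rank}A_{S,S'}\ge\frac{r-2d}4=\frac{\ell-3d}4 .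
\]

\emph{Cancellation across the cut.} In \eqref{eq:Ea} freeze $\gamma_i$ for $i\in S$ and $\alpha_k$ for $k\in S'$. The free variables are $\xi=(\alpha_i)_{i\in S}$ and $\zeta=(\gamma_k)_{k\in S'}$, independent and uniform. We go through the factors.
\begin{itemize}
\item $\widehat g_i$ with $i\in S$ depends only on $\xi$, and $\widehat g_k$ with $k\in S'$ depends only on $\zeta$.
\item For $j>r$ the vector $\alpha_j$ is frozen and $\gamma_j=\sum_iv_{ji}\gamma_i$ is a function of $\zeta$. So $\widehat g_j$ and the phases $a_{jk}\langle\gamma_k,\alpha_j\rangle$ depend only on $\zeta$.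
\item The phase $a_{ik}\langle\gamma_k,\alpha_i\rangle$ depends only on $\xi$ if $i,k\in S$, depends only on $\zeta$ if $i,k\in S'$, and is constant if $i\in S'$, $k\in S$.
\end{itemize}
What remains is $b(\xi,\zeta)=\sum_{i\in S,\,k\in S'}a_{ik}\langle\gamma_k,\alpha_i\rangle$. Invertible row and column operations bring $A_{S,S'}$ to a matrix with $\rho$ ones on the diagonal and zeros elsewhere; the corresponding invertible substitutions in $\xi$ and $\zeta$ turn $b$ into $\sum_{i\le\rho}\langle\gamma_i',\alpha_i'\rangle$, which has rank $n\rho$. Lemma~\ref{lem:bilinear} bounds the conditional expectation by $2^{-n\rho/2}\le2^{-n(\ell-3d)/8}$ for every value of the frozen variables, and so $|E_a|$ obeys the same bound.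
\end{proof}

The bound deteriorates by the factor $2^{3n/8}$ per relation, while each relation costs about $2^{-n}$ in probability. This margin completes the argument.

\begin{proof}[Proof of Proposition~\ref{prop:moment}]
The bound $2^{-n}$ is Lemma~\ref{lem:closed}. For the other bound, the relations $\{\lambda\in\mathbb{F}_2^\ell:\sum_j\lambda_jc_j=0\}$ of a tuple $\vec c$ of rank $\ell-d$ form a subspace of dimension $d$. There are at most $2^{\ell d}$ such subspaces, since each has an ordered basis of $d$ vectors. A fixed one consists of relations of a uniform $\vec c$ with probability $2^{-nd}$, because it imposes $d$ independent linear conditions on each of the $n$ coordinates. So $\Pr[\operatorname{rank}\vec c=\ell-d]\le2^{-d(n-\ell)}$. Only closed tuples contribute to $\mathbb{E}_{\vec c}T(\vec c)$, and they have $d\ge1$. By Lemma~\ref{lem:T},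
\[
\big|\mathbb{E}_xF_g(x)^\ell\big|\le\sum_{d\ge1}2^{-d(n-\ell)}\,2^{\ell^2/2-n(\ell-3d)/8}=2^{-\ell(n-4\ell)/8}\sum_{d\ge1}2^{-d(5n/8-\ell)} .
\]
Since $1\le\ell\le n/4$, we have $5n/8-\ell\ge3n/8\ge1$, and the last sum is at most $1$.
\end{proof}

\begin{remark}
Each part of Alice's input has its own role. The diagonal of $\kappa$ removes all tuples that are not closed, and closedness puts the identity matrix into $A+A^\top=I+M$. The matrix $K$ produces the constraints \eqref{eq:adm}. If Alice's input is restricted to $K=0$, the term $a=0$ survives and carries no phase; in this case the lower bound is false, as Alice can send the $n$ bits $\kappa_{ii}$ and two fingerprints of the linear conditions. The matrix $U$ supplies the independent vectors $\gamma_k$, which multiply the cut rank by $n$; for $U=0$ the phases in \eqref{eq:Ea} vanish and the argument gives no cancellation. Finally, the gain $2^{-n\ell/8}$ competes with the number $2^{\ell^2/2}$ of admissible terms, which is why $\ell$ is taken near $n/8$.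
\end{remark}

\section{All $n$ and all intermediate rates}\label{sec:rates}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
Part (a) gives $Q^1(f_n)=\Theta(n)$, as $H(1/3)<1$. Sending $x$ gives $R^1(f_n)\le n^2+n(n+1)/2\le2n^2$. We show that
\begin{equation}\label{eq:alln}
R^1(f_n)\ge2^{-14}n^2\qquad\text{for all } n\ge1 .
\end{equation}
For $n<128$ this holds because $R^1(f_n)\ge Q^1(f_n)>0$ is an integer and $n^2<2^{14}$. For $n\ge128$ let $n'=8\lfloor n/8\rfloor$, so that $n'\ge128$ and $n'\ge n/2$. Extend inputs of $f_{n'}$ by zeros: $U$ and $(\kappa_{ij})$ by zero rows and columns, and $c,\alpha,\beta,\gamma$ by zero coordinates. Then $U^\top c$ and $U\alpha+Kc$ are extended by zeros and $\kappa(c)$ is unchanged, so $f_{n'}$ is a restriction of $f_n$. By part (b) and $\log_23<8/5$ (as $3^5<2^8$),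
\[
R^1(f_n)\ge R^1(f_{n'})\ge\frac{n'^2}{160}-\frac{2n'}5\ge\frac{n'^2}{320}\ge\frac{n^2}{1280}.
\]
Thus $R^1(f_n)=\Theta(n^2)$ and $Q^1(f_n)/R^1(f_n)\le2^{16}/n\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(d)]
We combine a smaller copy of $f$, which sets the classical cost, with an index function, which sets the quantum cost. Let $k=\lceil\sqrt{nt}\,\rceil$. Then $k\le n$, because $\sqrt{nt}\le n$, and $nt\le k^2\le(2\sqrt{nt})^2=4nt$. Define a total function $h$ as follows. Alice holds an input $x$ of $f_k$ and a string $z\in\{0,1\}^n$. Bob holds either an input $y$ of $f_k$, in which case $h=f_k(x,y)$, or an index $i\in[n]$, in which case $h=z_i$. Sending a message for each part gives $Q^1(h)\le4k+n\le5n$ and $R^1(h)\le2k^2+n\le9nt$. Both parts are restrictions of $h$, so $Q^1(h)\ge(1-H(1/3))\,n$ by Theorem~\ref{thm:nayak} and $R^1(h)\ge R^1(f_k)\ge2^{-14}nt$ by \eqref{eq:alln}.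
\end{proof}

\begin{thebibliography}{9}

\bibitem{nayak}
Nayak, FOCS 1999.

\bibitem{statement}
``Research Statement'', \texttt{http://www.scottaaronson.com:80/research.pdf}.

\end{thebibliography}
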